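# Makespan scheduling in time $2^{O(1/\varepsilon)}+O(n)$

## 1. A logarithm suggested by counting job sizes

There are $n$ jobs with positive integer processing times $p_1,\dots,p_n$ and $m$ identical machines. Each job goes to exactly one machine, the load of a machine is the sum of the processing times it receives, and we want to minimize the makespan, that is, the largest load. Write $\mathrm{OPT}$ for the optimum. Given $0<\varepsilon<1$ we want a schedule of makespan at most $(1+\varepsilon)\mathrm{OPT}$. Can this be done in time $2^{O(1/\varepsilon)}+O(n)$, with absolute constants in both $O$-terms?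

A first guess is "no", for the following reason. Round job sizes to relative precision $\varepsilon$ and treat jobs smaller than $\varepsilon\,\mathrm{OPT}$ as a liquid. The other sizes lie between $\varepsilon\,\mathrm{OPT}$ and $\mathrm{OPT}$. This range consists of $\log\frac1\varepsilon$ dyadic scales, and each scale contains about $\frac1\varepsilon$ rounded sizes. A dynamic program has to remember something about each of these $\frac1\varepsilon\log\frac1\varepsilon$ sizes, so its number of states should be at least $2^{\frac1\varepsilon\log\frac1\varepsilon}$. Let us test this on cases we can do by hand.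

Suppose every job is larger than $\mathrm{OPT}/4$. Then a machine of an optimal schedule holds at most three jobs, there are only two scales, and there are $O(1/\varepsilon)$ sizes. We shall see in Section 4 that a state then needs only $O(1)$ bits per size. No logarithm appears, so any difficulty must come from small jobs.

Suppose all jobs have the same, possibly very small, size. Giving $\lfloor n/m\rfloor$ or $\lceil n/m\rceil$ jobs to each machine is optimal. One number suffices.

Suppose all sizes of one scale occur: one job of each size $q,q+1,\dots,2q-1$ ($q$ even), and $m$ divides $q/2$. The pairs $\{q+t,\,2q-1-t\}$ all have sum $3q-1$. Give each machine $q/(2m)$ pairs, and all loads are equal, hence optimal. For $q=4$ and $m=2$ this is $4+7=5+6=11$. There are many sizes, but we never had to track them one by one. We only needed the total volume that each machine should get.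

Finally, a warning. Take $2c+1$ jobs of one size $p$ and two machines. The fair share is $(c+\frac12)p$ per machine, but one machine gets at least $(c+1)p$. So with few sizes, volumes do not tell the truth and counts are needed. But then there are few counts.

So the guess breaks at both ends: with few sizes we need few numbers, and with many well-spread sizes we need only volumes. What we shall prove is that every instance can be handled by a mixture of these two modes, separately in each scale. The answer is yes.

**Theorem 1.** There are absolute constants $c_1,c_2$ and a deterministic algorithm that, for every instance of $P||C_{\max}$ and every $0<\varepsilon<1$, outputs a schedule of makespan at most $(1+\varepsilon)\mathrm{OPT}$ in time at most $c_12^{c_1/\varepsilon}+c_2n$.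

Here $P||C_{\max}$ is the name of the problem above; the processing times are encoded in binary and $m$ is part of the input. Running times are in the unit-cost RAM model: arithmetic operations (including integer division with remainder) and comparisons on integers of bit-length polynomial in the input length take constant time. Rationals are stored as pairs of integers. An EPTAS is an algorithm that outputs a schedule of makespan at most $(1+\varepsilon)\mathrm{OPT}$ in time $f(1/\varepsilon)\,n^{O(1)}$, with $f$ computable and the exponent of $n$ independent of $\varepsilon$.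

The question is taken from the presentation "New Algorithmic Results for Scheduling and Bin Packing". The background given with it is this. The problem is strongly NP-hard, so there is no FPTAS unless $P=NP$. There are PTASs with running times $n^{O(1/\varepsilon^2)}$ (Hochbaum & Shmoys '87) and $n^{O(\frac1\varepsilon\log\frac1\varepsilon)}$ (Leung '97). There are EPTASs with running times $2^{2^{\tilde O(1/\varepsilon)}}+O(n\log n)$ (Alon et al. '98 & Hochbaum & Shmoys '96), $2^{\tilde O(1/\varepsilon^2)}+O(n\log n)$ (Jansen '10), and $2^{\tilde O(1/\varepsilon)}$ plus a polynomial in $n$ (Jansen, Klein and Verschae '16). If the Exponential Time Hypothesis (ETH) holds, then for every $\delta>0$ there is no EPTAS with running time $2^{(1/\varepsilon)^{1-\delta}}+\mathrm{poly}(n)$ (Chen, Jansen, Zhang '13).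

Theorem 1 has two consequences, proved in Section 13: under ETH the exponent is optimal (Corollary 1), and the problem can be solved exactly in time $2^{O(\mathrm{OPT})}+O(n)$ (Corollary 2).

Throughout, $\log=\log_2$, and $C$ denotes absolute constants that may differ from place to place.

## 2. Reduction to a power of two $q<n$

The purpose of this section is to replace $\varepsilon$ by $1/q$ with $q$ a power of two, and to get $q<n$, so that numbers with $q^{O(1)}$ bits are legal.

If $m\ge n$, put every job on its own machine; this is optimal. So let $m<n$. Let $q_0$ be a large absolute constant, a power of two, to be fixed later, and let $q$ be the least power of two with $q\ge\max(q_0,700/\varepsilon)$. Then $q\le\max(q_0,1400/\varepsilon)=O(1/\varepsilon)$.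

Run through $q_0,2q_0,4q_0,\dots$ and stop at the first value that is at least $700/\varepsilon$ or at least $n$. This takes $O(\log n)$ time. If the value reached is at least $n$, then $n\le q\le\max(q_0,1400/\varepsilon)$, since the search never goes beyond $q$. In this case solve the instance exactly: for subsets $S$ of the jobs let
$$f(S,1)=p(S),\qquad f(S,j)=\min_{S'\subseteq S}\max\bigl(p(S'),f(S\setminus S',j-1)\bigr)\quad(2\le j\le m).$$
Then $f(\text{all jobs},m)=\mathrm{OPT}$, and storing minimizers gives a schedule. There are $3^n$ pairs $S'\subseteq S$ and fewer than $n$ values of $j$, so the time is $O(n3^n)=2^{O(q)}=2^{O(1/\varepsilon)}$.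

Otherwise the value reached is $q$, and $q<n$. As $700/q\le\varepsilon$, it suffices to obtain makespan at most $(1+700/q)\mathrm{OPT}$ in time $2^{O(q)}+O(n)$.

From now on $q<n$, $\varepsilon:=1/q$ and $I:=\log q$.

## 3. Scales and fine types

Now we round. Let $\Lambda=2\max(p_{\max},\frac1m\sum_jp_j)$. The optimum is at least $\Lambda/2$. List scheduling, which puts each job in turn on a machine of least load, has makespan at most $\frac1m\sum_jp_j+p_{\max}\le\Lambda$. We measure all sizes in units of $\Lambda$; then all sizes are at most $\frac12$ and $\frac12\le\mathrm{OPT}\le1$.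

**Definition.** A job of size $<\varepsilon$ is *tiny*; $V_0$ is the total volume of tiny jobs. A job of size in $[2^{-i},2^{-i+1})$, $1\le i\le I$, has *scale* $i$. Its size is rounded down to $t\,u_i$, where $u_i=\varepsilon2^{-i}$ and $t\in\{q,\dots,2q-1\}$. The pair $(i,t)$ is its *fine type*, and $n_{i,t}$ is the number of jobs of this type.

For illustration let $q=8$. A job of size $0.3$ has scale $2$, $u_2=\frac1{32}$, $t=\lfloor0.3\cdot32\rfloor=9$, and its rounded size is $\frac9{32}=0.28125$.

The true size is less than $(t+1)u_i=(1+\frac1t)tu_i\le(1+\varepsilon)tu_i$. Since $q2^{-i}$ is an integer for $i\le I$, the scale depends only on $\lfloor q\cdot\text{size}\rfloor\in\{0,\dots,q/2\}$. So a table of scales lets us compute all types, all counts and buckets of jobs by type in $O(n+q\log q)$ time.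

From now on the "size" of a non-tiny job is its rounded size. Put $T^*=\varepsilon\lceil\mathrm{OPT}/\varepsilon\rceil$. As $1/\varepsilon$ is an integer and $\frac12\le\mathrm{OPT}\le1$, we have $\frac12\le T^*\le1$. An optimal schedule of the true instance is a schedule $\mathcal S$ of the rounded instance with all loads at most $T^*$. We fix it.

## 4. Halving lists of columns, and the count $q\log^2q$

The straightforward integer program has one variable for each way to fill a machine and one row for each fine type. We first build the tool that solves such programs and then see what it costs.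

**Lemma 1 (Beck–Fiala).** If $a_1,\dots,a_k$ are real vectors with $\|a_j\|_1\le B$, there are signs with $\|\sum_j\pm a_j\|_\infty\le2B$.

*Proof.* Keep a point $\chi\in[-1,1]^k$, starting with $\chi=0$. Call $j$ floating if $|\chi_j|<1$; once $\chi_j=\pm1$ it stays fixed. Call a row $\rho$ active if $\sum_{j\text{ floating}}|a_{\rho j}|>B$. If there are $\phi\ge1$ floating indices, the active rows together carry total absolute value at most $B\phi$ on floating columns, and each carries more than $B$, so there are fewer than $\phi$ active rows. Hence there is a line through $\chi$ that moves only floating coordinates and keeps $\sum_j\chi_ja_{\rho j}$ constant for every active row. Move along it until some coordinate reaches $\pm1$, and repeat. The floating set only shrinks, so an inactive row never becomes active again, and while a row is active its value is $0$. So when a row becomes inactive (or if it is inactive from the start) its value is $0$. Afterwards each floating coordinate changes by at most $2$, so the row changes by at most $2B$. $\square$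

Now let a finite set of rows with positive weights $w_\rho$ be given, and a finite set $\mathcal A$ of integer vectors, called columns, with $0\in\mathcal A$ and $\sum_\rho w_\rho|a_\rho|\le8$ for all $a\in\mathcal A$.

**Lemma 2 (halving).** A multiset of $2^{\ell+1}$ columns with sum $s$ can be split into two multisets of $2^\ell$ columns such that each of the two sums $s'$ satisfies $w_\rho|s'_\rho-s_\rho/2|\le90$ for all $\rho$.

*Proof.* Apply Lemma 1 to the vectors $(w_\rho a_\rho)_\rho$ extended by an extra coordinate $1$; here $B=9$. The signed sums are at most $18$ in absolute value, so the sum over the plus side deviates from $s/2$ by at most $9$ in each weighted coordinate, and its cardinality deviates from $2^\ell$ by at most $9$. Move at most $9$ columns between the sides to make the cardinalities equal. Each move changes a weighted coordinate by at most $8$, in total by at most $72$. The deviation is now at most $81\le90$, and it is the same for the other side. $\square$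

**Lemma 3 (dynamic program in boxes).** Let $\mathbf b$ be an integer vector, $E\ge0$, and
$$Q_\ell=\{s\in\mathbb Z^{\text{rows}}:\ w_\rho|s_\rho-2^{\ell-E}\mathbf b_\rho|\le180\ \text{ for all }\rho\}\qquad(0\le\ell\le E).\tag{1}$$
Let $F_0=\mathcal A\cap Q_0$ and $F_{\ell+1}=\{s+s'\in Q_{\ell+1}:s,s'\in F_\ell\}$. Then $\mathbf b$ is a sum of $2^E$ columns (with repetition) if and only if $\mathbf b\in F_E$. If $F_0$ is given and all boxes have at most $S\ge2$ points, then in time $(E+1)\,S^{O(1)}$ times a polynomial in the number of rows one can decide this and, if so, find the multiplicities of the columns in such a sum.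

*Proof.* Every element of $F_\ell$ is a sum of $2^\ell$ columns; this gives "if". For "only if", take $2^E$ columns with sum $\mathbf b$ and split recursively by Lemma 2. The root has deviation $0$ from $\mathbf b$. If a node with $2^{\ell+1}$ columns and sum $s$ satisfies $w_\rho|s_\rho-2^{\ell+1-E}\mathbf b_\rho|\le180$, then each child sum $s'$ satisfies $w_\rho|s'_\rho-2^{\ell-E}\mathbf b_\rho|\le90+\frac{180}2=180$. So all node sums lie in their boxes, and going up from the leaves, all lie in the sets $F_\ell$.

For the computation keep each $F_\ell$ as a sorted list, with one decomposition $(s,s')$ per element. If $\mathbf b\in F_E$, give it multiplicity $1$, and pass multiplicities down the stored decompositions level by level, adding up the multiplicities of equal elements. At level $0$ we obtain the multiplicities of the columns. $\square$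

*The straightforward program.* For $T\in\varepsilon\mathbb Z$, $\frac12\le T\le1$, let a machine be described by the number $C_\tau$ of its jobs of each fine type $\tau$ and an integer $\zeta_0\ge0$ for its tiny volume, with $\sum_\tau C_\tau p_\tau+\zeta_0\varepsilon\le T+\varepsilon$, where $p_\tau$ is the size of type $\tau$. We ask for exactly $m$ such descriptions with $\sum C_\tau=n_\tau$ for every $\tau$ and $\sum\zeta_0-z_0=\lceil V_0/\varepsilon\rceil$ with a slack $z_0\ge0$. For $T=T^*$ this is feasible (round the tiny volume of each machine up to a multiple of $\varepsilon$), and a solution yields rounded loads at most $T+2\varepsilon$. Give weight $2^{-i}$ to the rows of types of scale $i$, weight $\varepsilon$ to the tiny row, and weight $1$ to the row counting machines. A job of scale $i$ has size at least $2^{-i}$, so a description has weighted norm at most $2+1$, and Lemma 3 applies.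

The exact point of failure is the number of points in the box. A row of scale $i$ allows a closed interval of length $360\cdot2^i$, hence at least $360\cdot 2^i$ and at most $360\cdot2^i+1\le2^{i+9}$ integers. So
$$\log|Q_\ell|\ \ge\ \sum_{i=1}^{I}q\,i\ \ge\ \tfrac12\,q\log^2q .$$
If only scales $i<i_0$ with a constant $i_0$ occur, the type rows contribute at most $\sum_{i<i_0}q(i+9)=O(q)$ bits; this settles the first test of Section 1. The small scales destroy the bound: each has $q$ rows, and each row costs $i$ bits. If scale $i$ had only $O(q/x_i)$ rows, with $x_i$ growing geometrically, we would be done, since $\sum_ii/x_i$ converges. So we try to use fewer, coarser sizes in small scales.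

## 5. Coarse classes, and the two ways they fail

Here we fix the parameters of the coarsening and find out how much of it is harmless. Let $i_0\ge20$ be a large absolute constant, and choose $q_0$ large after $i_0$. For each scale $i$ with $i_0\le i\le I$ put (index $i$ suppressed)
$$L=2^i,\quad\lambda=\tfrac1L,\quad x=2^{\lfloor i/20\rfloor},\quad u=\tfrac1{qL},\quad W=xu=\tfrac x{qL},\quad N=\tfrac qx,\quad K=\tfrac L{x^2},\quad r=\tfrac q{x^4},\quad\omega=\tfrac1{qx},\tag{2}$$
$$J=\begin{cases}4&L\le\sqrt q\\3\log q&L>\sqrt q\end{cases},\qquad\delta=\tfrac1{32x^3},\quad h_0=\tfrac{500}\delta=16000x^3,\quad g=3Jh_0^2,\quad b_0=2^{18},\quad h=4gb_0.\tag{3}$$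

**Definition.** *Class* $k\in\{0,\dots,N-1\}$ of scale $i\ge i_0$ consists of the $x$ fine types $t\in[q+kx,q+(k+1)x)$. Its sizes lie in $[P_k,P_k+W)$ with $P_k=\lambda+kW$.

The $N$ classes partition $[\lambda,2\lambda)$. With toy values $q=8$, $x=2$ we would have four classes $\{8,9\},\{10,11\},\{12,13\},\{14,15\}$ of width $W=\lambda/4$.

Directly from the definitions,
$$NW=\lambda,\qquad KW=\omega,\qquad\delta N=\tfrac r{32},\qquad x^{20}\le L<(2x)^{20},\qquad x\le q^{1/20},\qquad\sum_i\tfrac1{x_i}\le20\sum_{a\ge0}2^{-a}=40.\tag{4}$$
The numbers $N,K,r,h_0$ are positive integers ($N,K,r$ are powers of two, since $x^4\le q$ and $x^2\le L$), and $h=12Jh_0^2b_0\le C J x^6$. We need three inequalities: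
$$K^2\ge64h^2L,\quad\text{and hence }K\ge16h,\tag{P1}$$
$$\delta^3N\ge16000,\tag{P2}$$
$$6b_0J\cdot10^6\delta^{-3}W\le\omega.\tag{P3}$$
(P1) says $L\ge64h^2x^4$, that is, $L\ge CJ^2x^{16}$; as $L\ge x^{20}$, it suffices that $x^4\ge CJ^2$. If $L\le\sqrt q$, then $J=4$ and this holds because $x\ge x_{i_0}$ is large. If $L>\sqrt q$, then $x>L^{1/20}/2>q^{1/40}/2$, so $x^4\ge q^{1/10}/16\ge C(3\log q)^2$ for $q\ge q_0$. The second part of (P1) follows since $64L\ge256$. For (P2), $\delta^3N=q/(32^3x^{10})\ge q^{1/2}/32^3$. (P3) says $L\ge CJx^{11}$, for which $x^9\ge CJ$ suffices, and this holds in both cases as in (P1).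

*First failure: coarse counts on crowded machines.* Suppose the program counts only classes and charges a class-$k$ job as $P_k$. Let every machine have $L/2$ jobs, all of the largest fine type of one class. The load is less than $\frac L2\cdot2\lambda=1$. The program believes that the load is smaller by $\frac L2(x-1)u=\frac{x-1}2\varepsilon$. For $i=I$ this is at least $\frac12\bigl(\frac12q^{1/20}-1\bigr)\varepsilon$, which is not $O(\varepsilon)$. If, however, a machine has fewer than $K$ coarsely counted jobs of scale $i$, the error is less than $KW=\omega_i=\varepsilon/x_i$, and $\sum_i\omega_i\le40\varepsilon$. So $K$ is the number of coarse jobs we can afford.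

*Second failure: volumes on few sizes.* For machines with more coarse jobs, suppose we record only the volume of scale $i$. The warning of Section 1 applies: if there are $2c+1$ jobs of size $\lambda$ and two machines with recorded volume $(c+\frac12)\lambda$ each, some machine exceeds its volume by at least $\lambda/2\ge\varepsilon/2$, and for $L\le\sqrt q$ by at least $\frac12q^{-1/2}$, far more than $\varepsilon$.

The way out uses three modes at once in each scale:
* a small set of *rigid* classes, whose $x$ fine types are counted exactly; there may be $O(rx^2)$ such classes, hence $O(rx^3)=O(q/x)$ rows;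
* all other classes are counted coarsely on machines that have fewer than $K$ such jobs;
* on the remaining machines only the volume of scale $i$ is recorded, and we make sure that the jobs served this way include a large supply spread over many classes.

The structural Lemma 4 shows that every schedule has such a description. Lemmas 6–9 show that with a spread-out supply, volumes can be turned back into jobs with error $O(\omega)$.

## 6. Rigid classes and volume machines

Fix $i\ge i_0$ and the schedule $\mathcal S$. Let $v_{Mk}$ be the number of class-$k$ jobs on machine $M$; write $v_k(\mathcal D)=\sum_{M\in\mathcal D}v_{Mk}$ for a set $\mathcal D$ of machines and $v_M(\mathcal C)=\sum_{k\in\mathcal C}v_{Mk}$ for a set $\mathcal C$ of classes. Loads are at most $1$ and jobs of scale $i$ have size at least $1/L$, so $\sum_kv_{Mk}\le L$. For a class set $\mathcal K$ let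
$$R(\mathcal K)=\{M:\ v_M(\mathcal K^c)\ge K\},$$
the machines that have too many jobs outside $\mathcal K$. Clearly $R$ decreases when $\mathcal K$ grows.

**Lemma 4 (structure).** There are a class set $\mathcal K$, $|\mathcal K|\le4rx^2$, and a machine set $\mathcal D$ such that

(a) every $M\notin\mathcal D$ has fewer than $K$ jobs of classes outside $\mathcal K$;

(b) every $M\in\mathcal D$ has at least $4h$ jobs of scale $i$;

(c) $\mathcal D=\emptyset$, or there are a power of two $1\le Y\le4n$ and integers $a_k\in\{0\}\cup\{Y2^{-j}:0\le j\le e_*\}$, where $2^{e_*}=16x^3$, with $a_k\le v_k(\mathcal D)$ and $\sum_ka_k\ge\max(2gb_0|\mathcal D|,\ rY/16)$.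

In (c), $Y$ bounds the supply of each class, so $\sum a_k\ge rY/16$ forces many classes to be present. Two extremes show what to expect. If all scale-$i$ jobs lie in at most $r$ classes, take these as $\mathcal K$ and $\mathcal D=\emptyset$. At the other extreme, let $i=I$ (so $L=q$), and let every machine hold exactly one job of each of the $N$ classes; the load is less than $N\cdot2\lambda=2/x\le1$. For $|\mathcal K|\le r$ each machine has at least $N-r\ge K$ jobs outside $\mathcal K$ (this is $x^3-1\ge x^2$), so $R(\mathcal K)$ consists of all machines. Here $\mathcal D$ = all machines is natural. If $m$ is a power of two and $x^2m\ge4h$, the proof below produces $Y=2x^2m$ and $a_k=m$ for all $k$.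

*Proof.* **Step 1: a best small class set.** This step sets up an extremal choice. Among class sets with at most $r$ elements choose $\mathcal K_A$ minimizing $\mu=|R(\mathcal K_A)|$. If $\mu=0$, take $\mathcal K=\mathcal K_A$, $\mathcal D=\emptyset$. Otherwise let $X=2K\mu/r$.

**Step 2 (case A: $X\ge8h$): greedy growth of $\mathcal D$.** This step finds $\mathcal D$ with a large supply spread over the classes, where the number $X$ caps what a single class may contribute. Let $\Phi(\mathcal D)=\sum_k\min(v_k(\mathcal D),X)$. Start with $\mathcal D=R(\mathcal K_A)$; while some $M\notin\mathcal D$ increases $\Phi$ by at least $4h$, add it. Let $F=\Phi(\mathcal D)$ at the end and $Z=\{k:v_k(\mathcal D)>X/2\}$.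

We claim $F\ge K\mu=rX/2$. If $|Z|>r$, this is clear. Let $|Z|\le r$ and $M\notin\mathcal D$. A class $k\notin Z$ contributes
$$\min(v_{Mk},X-v_k(\mathcal D))\ \ge\ \min(v_{Mk},X/2)$$
to the increase of $\Phi$ when $M$ is added. The total increase is less than $4h$, so $\sum_{k\notin Z}\min(v_{Mk},X/2)<4h\le X/2$. Hence each of these minima is less than $X/2$, so it equals $v_{Mk}$, and $v_M(Z^c)<4h<K$. Thus $M\notin R(Z)$. We have shown $R(Z)\subseteq\mathcal D$. Therefore
$$K|R(Z)|\le\sum_{M\in R(Z)}v_M(Z^c)\le\sum_{k\notin Z}v_k(\mathcal D)\le F,$$
the last step because for $k\notin Z$ the cap is not reached. As $|Z|\le r$, minimality gives $|R(Z)|\ge\mu$, and so $F\ge K\mu$.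

Each addition raised $\Phi$ by at least $4h$, so $|\mathcal D|\le\mu+F/(4h)$. With $\mu\le F/K$ and $K\ge16h$,
$$h|\mathcal D|\le\tfrac{hF}K+\tfrac F4\le\tfrac F2.\tag{5}$$
Put $\mathcal K=\mathcal K_A$. Then (a) holds, because $M\notin\mathcal D$ implies $M\notin R(\mathcal K_A)$. And (b) holds, because machines of $R(\mathcal K_A)$ have at least $K\ge4h$ jobs, and an added machine has gain at least $4h$, so at least $4h$ jobs.

**Step 3 (case B: $X<8h$): removing high multiplicities.** The argument of step 2 used $4h\le X/2$ to see that no $v_{Mk}$ is cut off by the cap. This may now fail, as one machine may have many jobs of one class. But now $\mu<4hr/K$ is small, so we can afford to put all such classes into $\mathcal K$. Let $\kappa=K/(16h)\ge1$ and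
$$\mathcal K_B=\mathcal K_A\cup\{k:\ v_{Mk}\ge\kappa\text{ for some }M\in R(\mathcal K_A)\}.$$
A machine has at most $L/\kappa$ classes with $v_{Mk}\ge\kappa$, so by (P1)
$$|\mathcal K_B|\le r+\mu\tfrac L\kappa\le r+\tfrac{4hr}K\cdot\tfrac{16hL}K=r+\tfrac{64h^2rL}{K^2}\le2r.$$
Choose $\mathcal K_C\supseteq\mathcal K_B$ with $|\mathcal K_C\setminus\mathcal K_B|\le r$ minimizing $\mu'=|R(\mathcal K_C)|$; so $|\mathcal K_C|\le3r$ and $R(\mathcal K_C)\subseteq R(\mathcal K_A)$. If $\mu'=0$, take $\mathcal K=\mathcal K_C$, $\mathcal D=\emptyset$. Otherwise let $X'=2K\mu'/r$.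

If $X'<1$, add to $\mathcal K_C$ all classes that occur on machines of $R(\mathcal K_C)$; there are at most $\mu'L<\frac{rL}{2K}=\frac{rx^2}2$ of them. For the resulting $\mathcal K$ we have $R(\mathcal K)=\emptyset$, and $|\mathcal K|\le3r+\frac12rx^2\le4rx^2$. Take $\mathcal D=\emptyset$.

If $X'\ge1$, repeat the greedy procedure with $\Phi(\mathcal D)=\sum_{k\notin\mathcal K_B}\min(v_k(\mathcal D),X')$, starting from $R(\mathcal K_C)$ and adding only machines of $R(\mathcal K_A)$ with gain at least $4h$. Let $F$ be the final value and $Z=\{k\notin\mathcal K_B:v_k(\mathcal D)>X'/2\}$. Again we claim $F\ge K\mu'=rX'/2$, and this is clear if $|Z|>r$. Let $|Z|\le r$ and $M\in R(\mathcal K_A)\setminus\mathcal D$. As before $\sum_{k\notin\mathcal K_B\cup Z}\min(v_{Mk},X'/2)<4h$. For $k\notin\mathcal K_B$ we have $v_{Mk}<\kappa$, and so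
$$v_{Mk}\le\max\bigl(1,\tfrac{2\kappa}{X'}\bigr)\min(v_{Mk},X'/2):$$
if $v_{Mk}\le X'/2$ this is trivial, and otherwise $v_{Mk}<\kappa=\frac{2\kappa}{X'}\cdot\frac{X'}2$. Using $X'\ge1$,
$$v_M\bigl((\mathcal K_B\cup Z)^c\bigr)<4h\max(1,2\kappa)=\max\bigl(4h,\tfrac K2\bigr)<K.$$
So $M\notin R(\mathcal K_B\cup Z)$. Since $R(\mathcal K_B\cup Z)\subseteq R(\mathcal K_A)$, it follows that $R(\mathcal K_B\cup Z)\subseteq\mathcal D$. As in step 2, $K|R(\mathcal K_B\cup Z)|\le\sum_{k\notin\mathcal K_B\cup Z}v_k(\mathcal D)\le F$, and minimality of $\mu'$ (the set $\mathcal K_B\cup Z$ was a candidate for $\mathcal K_C$) gives $F\ge K\mu'$. The bound (5) follows as before, and $\mathcal K=\mathcal K_C$ satisfies (a) and (b) for the same reasons.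

**Step 4: extracting the supply (c).** This step turns the capped sums into numbers $a_k$ that take few values, because the algorithm will have to guess them. Let $X$ now denote the cap used ($X$ or $X'$). Then $X\ge1$ and $\sum_k\min(v_k(\mathcal D),X)\ge F\ge rX/2$. Let $Y$ be the least power of two with $Y\ge X$; so $Y<2X$. Put $F_Y=\sum_k\min(v_k(\mathcal D),Y)$. Then $F_Y\ge F$ and $F_Y\ge rX/2\ge rY/4$. As $F_Y\le n$ and $r\ge1$, we get $Y\le4n$. Let $b_k$ be the largest power of two with $b_k\le\min(v_k(\mathcal D),Y)$, and $b_k=0$ if $v_k(\mathcal D)=0$. Then $\sum b_k\ge F_Y/2\ge\max(F/2,rY/8)$. Let $a_k=b_k$ if $b_k\ge Y2^{-e_*}$, and $a_k=0$ otherwise. The total loss is at most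
$$NY2^{-e_*}=\frac qx\cdot\frac Y{16x^3}=\frac{rY}{16}\le\frac12\sum_kb_k .$$
So $\sum a_k\ge\frac12\sum b_k\ge\max(F/4,rY/16)$, and by (5) $F/4\ge h|\mathcal D|/2=2gb_0|\mathcal D|$. $\square$

## 7. A program with counts, coarse counts and volumes

Now we write the integer program that such a description satisfies. Part of the description is guessed, that is, enumerated.

**Definition (guess).** A *guess* consists of the following, for each scale $i\ge i_0$: a class set $\mathcal K_i$ with $|\mathcal K_i|\le4rx^2$ (the rigid classes) and a flag in $\{0,1\}$. If the flag is $1$, it also contains a power of two $Y\in[1,4n]$, integers $a_k\in\{0\}\cup\{Y2^{-j}:0\le j\le e_*\}$ with $\sum_ka_k\ge rY/16$, and a fine type $\varphi_k$ of class $k$ for every $k\notin\mathcal K_i$. In this case put $\Delta_i=\lfloor\sum_ka_k/(2gb_0)\rfloor$.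

For $i<i_0$ all fine types are called rigid and the flag is $0$. The *rigid types* $\tau$ are the fine types of scales $<i_0$ and those in rigid classes; $p_\tau$ is their size. The role of $\varphi_k$ is this: the class-$k$ jobs served by volume will be the smallest ones of the class, and $\varphi_k$ is the fine type at which we stop. In the second extreme example of Section 6 (with $\mathcal D$ all machines), all jobs of class $k$ are served by volume, and $\varphi_k$ is the largest fine type occurring in class $k$.

**Definition (configuration).** A *configuration* for $T$ consists of nonnegative integers $C_\tau$ (rigid types), $C_k$ (non-rigid classes of scales $\ge i_0$), $\sigma_i\in\{0,1\}$ and integers $\zeta_i\ge0$ (flagged scales) and an integer $\zeta_0\ge0$, such that $\sum_kC_k<K_i$ in each scale $i\ge i_0$ (sum over non-rigid classes of scale $i$); $\sigma_i=0$ implies $\zeta_i=0$; $\sigma_i=1$ implies that there are no slots of scale $i$ (all $C_\tau,C_k$ of scale $i$ vanish) and $\zeta_i\omega_i\ge4h_i\lambda_i$; and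
$$\sum_\tau C_\tau p_\tau+\sum_kC_kP_k+\sum_i\zeta_i\omega_i+\zeta_0\varepsilon\ \le\ T+41\varepsilon\ (\le2).\tag{6}$$

A toy example with $q=8$, no scales $\ge i_0$ and $T=1$: two jobs of type $(2,9)$ and $\zeta_0=3$ give the left side $\frac{18}{32}+\frac38=\frac{30}{32}\le1$.

For a non-rigid class $k$ in a flagged scale let $n_k$ be its number of jobs, and let $n_k^<$ and $\mathrm{vol}_k^<$ be the number and volume of its jobs of fine type less than $\varphi_k$.

**Definition (the program IP($T$, guess)).** Choose exactly $m$ configurations (sums over the chosen machines are written $\sum_M$) and nonnegative integers $y_\tau,y_k$ and slacks $z_k,z'_k,z''_i,z'''_i,z_0$ such that the following rows hold. For rigid $\tau$ and for non-rigid $k$: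
$$\textstyle\sum_MC_\tau+y_\tau=n_\tau\quad(y_\tau\text{ absent if the flag is }0),\tag{7}$$
$$\textstyle\sum_MC_k+y_k=n_k-n_k^<\qquad(\text{if the flag is }0:\ \sum_MC_k=n_k).\tag{8}$$
Only in flagged scales:
$$y_k+z_k=n_{\varphi_k}\quad(k\text{ non-rigid}),\tag{9}$$
$$y_k-z'_k=a_k-n_k^<\quad(k\text{ non-rigid}),\qquad\textstyle\sum_{\tau\in k}y_\tau-z'_k=a_k\quad(k\text{ rigid}),\tag{10}$$
$$\textstyle\sum_M\zeta_i\omega_i-\sum_kp_{\varphi_k}y_k-\sum_\tau p_\tau y_\tau-z''_iu_i=\sum_k\mathrm{vol}_k^<,\tag{11}$$
with sums over non-rigid classes and rigid types of scale $i$, the whole row divided by $u_i$ so that it is integral (note $\omega_i/u_i=L/x\in\mathbb Z$), and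
$$\textstyle\sum_M\sigma_i+z'''_i=\Delta_i.\tag{12}$$
Finally
$$\textstyle\sum_M\zeta_0-z_0=\lceil V_0/\varepsilon\rceil,\tag{13}$$
$$\text{the number of configurations is }m.\tag{14}$$

So $y_\tau$ and $n_k^<+y_k$ are the numbers of jobs put into a pool that will be served by volume; (9) makes the pool realizable, (10) puts the supply into it, (11) says that the volumes recorded suffice, and (12) bounds the number of machines served by volume.

**Lemma 5 (completeness).** IP($T^*$, guess) is feasible for some guess. Moreover there is a solution in which the number of configurations plus the total of all $y$'s and slacks is at most $10nq^3$.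

*Proof.* **Step 1: reading off guess and solution from $\mathcal S$.** Apply Lemma 4 to $\mathcal S$ in each scale $i\ge i_0$, obtaining $\mathcal K_i,\mathcal D_i$ and, if $\mathcal D_i\ne\emptyset$, also $Y$ and $(a_k)$. The flag is $1$ iff $\mathcal D_i\ne\emptyset$. In a flagged scale a machine $M\in\mathcal D_i$ gets $\sigma_i=1$ and $\zeta_i=\lceil D_{M,i}/\omega_i\rceil$, where $D_{M,i}$ is the volume of its scale-$i$ jobs; by (b) $D_{M,i}\ge4h\lambda$. All other jobs of scale $i$ (and all jobs of scales $<i_0$) occupy slots $C_\tau$ or $C_k$; by (a) a machine has fewer than $K$ non-rigid slots. Put $V_k=v_k(\mathcal D_i)$. For rigid $\tau$ in a flagged scale let $y_\tau$ be the number of jobs of type $\tau$ on $\mathcal D_i$. For non-rigid $k$ let $\varphi_k$ be the fine type of the $V_k$-th smallest class-$k$ job (the lowest fine type of the class if $V_k=0$), and $y_k=V_k-n_k^<$. By the choice of $\varphi_k$, $0\le y_k\le n_{\varphi_k}$. Let $\zeta_0=\lceil(\text{tiny volume on }M)/\varepsilon\rceil$.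

**Step 2: checking the rows.** Row (7) is clear. In (8), $\sum_MC_k=n_k-V_k$. In (9), $z_k=n_{\varphi_k}-y_k\ge0$. In (10), $z'_k=V_k-a_k\ge0$ for both kinds of classes. For (11): $\mathrm{vol}_k^<+p_{\varphi_k}y_k$ is the volume of the $V_k$ smallest jobs of class $k$, hence at most the volume of the class-$k$ jobs on $\mathcal D_i$. So the pool volume is at most $\sum_{M\in\mathcal D_i}D_{M,i}\le\sum_M\zeta_i\omega_i$, and $z''_i\ge0$ is an integer because all sizes are multiples of $u_i$. For (12): $\sum a_k\ge2gb_0|\mathcal D_i|$ gives $\Delta_i\ge|\mathcal D_i|=\sum_M\sigma_i$. For (13): $\sum_M\zeta_0$ is an integer that is at least $V_0/\varepsilon$. Condition (6) holds because $P_k$ is a lower bound for class-$k$ sizes and rounding up adds at most $\sum_i\omega_i+\varepsilon\le41\varepsilon$.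

**Step 3: the size of the solution.** This is needed because the dynamic program works with a fixed number of columns. In each flagged scale $\sum y\le n$, $\sum z\le\sum n_{\varphi_k}\le n$, $\sum z'\le\sum V_k\le n$ and $z'''_i\le\Delta_i\le\sum a_k\le n$. Further $z''_i\le\sum_M\zeta_i\omega_i/u_i\le2m\,qL\le2mq^2$ and $z_0\le\sum_M\zeta_0\le2mq$. As $m<n$, the total is at most $n+\log q\,(4n+2nq^2)+2nq\le10nq^3$. $\square$

## 8. Counting states and guesses

We now apply Lemma 3 and count. The weights are as follows: rows (7)–(10) belonging to scale $i$ and row (12) have weight $\lambda_i=2^{-i}$; row (11) has weight $u_i$; row (13) has weight $\varepsilon$; row (14) has weight $1$. The columns are the configuration columns, the columns of the single $y$- and slack variables, and the zero column.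

**Step 1: column norms.** We check the bound $8$. In a configuration column the slots contribute at most $2$ by (6), since $\lambda_i\le p_\tau,P_k$ and each slot appears in one row. Row (11) contributes $\sum_i\zeta_i\omega_i\le2$, row (12) at most $\sum_i2^{-i}\le1$, row (13) at most $2$, row (14) exactly $1$. A variable $y_k$ appears in (8), (9), (10) with total weight $3\lambda_i$ and in (11) with weighted entry $p_{\varphi_k}\le2\lambda_i$; together $5\lambda_i\le1$. A variable $y_\tau$ has norm at most $4\lambda_i\le1$. Slack columns have norm at most $1$.

**Step 2: running the dynamic program.** Let $\mathbf b$ be the right-hand side and let $E$ be the least integer with $2^E\ge10nq^3$; as $q<n$, $E=O(\log n)$. If the program has a solution as in Lemma 5, pad its columns with zero columns to exactly $2^E$ columns; by Lemma 3, $\mathbf b\in F_E$. So for $T=T^*$ and the guess of Lemma 5 the test succeeds. Conversely, if $\mathbf b\in F_E$, then $\mathbf b$ is a sum of $2^E$ columns. By row (14) exactly $m$ of them are configurations, so IP($T$, guess) is feasible, and Lemma 3 finds a solution. The set $F_0$ is found by testing each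 point of $Q_0$: either it is one of the $\mathrm{poly}(q)$ $y$-, slack- or zero columns, or it must have entry $1$ in row (14) and entries $0$ in rows (9), (10). In the second case its entries determine all $C_\tau,C_k,\sigma_i,\zeta_i,\zeta_0$, and the defining conditions are checked directly.

**Step 3: the number of states.** A row of weight $w$ allows at most $360/w+1$ integers. The $O(q)$ rows of scales $i<i_0$ need $O(1)$ bits each. A scale $i\ge i_0$ has at most $4rx^2\cdot x=4q/x$ rigid type rows and at most $3N=3q/x$ further rows (8)–(10), of $i+O(1)$ bits each. All rows (11)–(14) together need $O(\log^2q)$ bits. Since $\sum_i(i+O(1))2^{-\lfloor i/20\rfloor}=O(1)$, we get $\log|Q_\ell|=O(q)$. So one program is solved in time $2^{O(q)}\log n$.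

**Step 4: the number of guesses.** In a scale $i\ge i_0$ there are at most $2^N$ choices of $\mathcal K_i$, $(e_*+2)^N=(6+3\log x)^N$ of $(a_k)$ given $Y$, $x^N$ of $(\varphi_k)$, $\log n+3$ of $Y$ and $2$ of the flag. As $N=q/x$ and $\sum_i\frac1{x_i}\bigl(1+\log(6+3\log x_i)+\log x_i\bigr)=O(1)$, the product over all scales is $2^{O(q)}(\log n+3)^{\log q}$.

**Step 5: the total time.** There are at most $q$ values $T\in\varepsilon\mathbb Z\cap[\frac12,1]$. With $\ell=\log n+3$ the total time is $2^{O(q)}\ell^{O(\log q)}$, and we want to absorb the second factor. If $\log\ell\cdot\log q\le q$, it is $2^{O(q)}$. Otherwise $q/\log q<\log\ell$; as $q/\log q\ge\sqrt q$, we get $q<(\log\ell)^2$. The exponent is then $O(q+\log\ell\log q)=O(\log\ell\log q)=O((\log\ell)^2)$, and $2^{O((\log\log n)^2)}=O(n)$ (for $n\ge4$; smaller $n$ only affect constants). So the time is always $2^{O(q)}+O(n)$.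

It remains to turn volumes back into jobs. Fix a scale $i\ge i_0$ for the next three sections. The first approach would be to hand out the pool jobs to the machines one after another, moving on when the recorded volume is reached. The overshoot is up to one job, almost $2\lambda\ge2\varepsilon$, whereas we can afford only $O(\omega)=O(\varepsilon/x)$. So we need finer corrections, and we obtain them from groups of $h_0$ jobs whose total size can be prescribed with a precision far better than $\lambda$.

## 9. Sums of $h_0$ jobs hit prescribed targets

Such sums may have a congruence obstruction: if all sizes are even multiples of some unit, so are all sums. Kneser's theorem says that for dense sets this is the only obstruction, and that the modulus is then small.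

**Kneser's theorem** (Math. Z. 58 (1953)). For finite nonempty subsets $A,B$ of an abelian group and $H=\{g:g+A+B=A+B\}$, the stabilizer of $A+B$, we have $|A+B|\ge|A+H|+|B+H|-|H|$.

For instance, in $\mathbb Z_5$ the set $A=\{0,1\}$ has $A+A=\{0,1,2\}$ with trivial stabilizer, and $3\ge2+2-1$. In $\mathbb Z_6$ the set $A=\{0,2\}$ has $A+A=\{0,2,4\}=H$, and $3\ge3+3-3$.

**Lemma 6.** Let $C$ be a finite nonempty subset of an abelian group, $j\ge1$, $jC$ its $j$-fold sumset and $H$ the stabilizer of $jC$. Then $|jC|\ge j|C+H|-(j-1)|H|$.

*Proof.* The set $jC$ is a union of cosets of $H$. Passing to the quotient by $H$ divides $|jC|$, $|C+H|$ and $|H|$ by $|H|$, and the image of $jC$ has trivial stabilizer. So assume $H$ trivial; we have to show $|jC|\ge j|C|-(j-1)$. For $j=1$ this is trivial. For $j\ge 2$ the stabilizer of $(j-1)C$ is contained in that of $jC$, hence trivial. Kneser's theorem gives $|jC|\ge|(j-1)C|+|C|-1$, and induction on $j$ finishes the proof. $\square$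

**Lemma 7 (hitting).** Let $S$ be a set of at least $\delta N$ classes, one job available in each. There is an interval $[A,B]\subseteq[0,2h_0\lambda]$ of length $\ge64\lambda$, depending only on $S$, such that for every $t\in[A,B]$ some $h_0$ of the jobs (of distinct classes) have total size within $\eta:=10^6\delta^{-3}W$ of $t$. The interval and the classes can be found in $\mathrm{poly}(q)$ time, and the bound holds for any jobs of the classes chosen.

*Proof.* **Step 1: cells.** We group the classes so coarsely that a good group has $h_0$ classes of $S$, which lets us use the same group many times with distinct classes. Let $G$ be the largest power of two with $G\le\delta^2N/1000$. Then $G>\delta^2N/2000$, so $\delta G\ge8$ by (P2), and $G\mid N$ as both are powers of two. Divide the classes into $G$ cells, numbered from $0$, of $N/G$ consecutive classes; in terms of sizes a cell has length $\lambda/G$. Call a cell rich if it contains at least $\frac{\delta N}{2G}$ classes of $S$; note $\frac{\delta N}{2G}\ge\frac{500}\delta=h_0$. The cells that are not rich contain together at most $\delta N/2$ classes of $S$. So rich cells contain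 at least $\delta N/2$ of them, and hence there are at least $\delta G/2\ge4$ rich cells.

Let $\alpha<\beta$ be the first and the last rich cell, $\ell=\beta-\alpha<G$, and
$$C=\{c-\alpha:\ c\text{ rich},\ c\ne\beta\}\subseteq\{0,\dots,\ell-1\},$$
viewed in $\mathbb Z_\ell$. Then $0\in C$ and $\ell\ge|C|\ge\frac{\delta G}2-1\ge\frac{\delta G}4$.

**Step 2: sums modulo $\ell$.** Here we show that a bounded number of summands reaches a whole subgroup of small index. Let $j=\lceil2\ell/|C|\rceil\le\frac{2G}{\delta G/4}+1=\frac8\delta+1\le\frac9\delta$, and let $H$ be the stabilizer of $jC$ in $\mathbb Z_\ell$. Suppose $C$ meets $c\ge2$ cosets of $H$. Then $|C+H|=c|H|$, and by Lemma 6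
$$|jC|\ge\bigl(j(c-1)+1\bigr)|H|>\tfrac{jc}2|H|\ge\tfrac j2|C|\ge\ell,$$
which is impossible; the strict inequality holds because $\frac{jc}2-j+1\ge1$. So $C$ lies in one coset, and as $0\in C$, $C\subseteq H$. Then $jC\subseteq H$ is nonempty and invariant under $H$, so $jC=H=d_0\mathbb Z_\ell$ with $d_0\mid\ell$ and
$$d_0=\tfrac\ell{|H|}\le\tfrac\ell{|C|}\le\tfrac4\delta\le h_0.$$
For example, if every second cell is rich, $C$ consists of even numbers, and $d_0$ is even: the obstruction is real, but only of size $d_0$ cells.

**Step 3: from residues to sizes.** Jobs from cell $\beta$ instead of cell $\alpha$ shift a sum by $\ell$ cells, which gives the multiples of $\ell$. Let $J'=h_0-j$; then $J'-j\ge\frac{500-18}\delta=\frac{482}\delta$. Put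
$$s_0=h_0\bigl(\lambda+\tfrac{\alpha\lambda}G\bigr),\qquad A=s_0+\tfrac{j\ell\lambda}G,\qquad B=s_0+\tfrac{J'\ell\lambda}G .$$
Then $B-A\ge\frac{482}\delta\cdot\frac\delta4\lambda\ge64\lambda$, $A\ge0$, and $B\le h_0\lambda(1+\frac{\alpha+\ell}G)=h_0\lambda(1+\frac\beta G)\le2h_0\lambda$.

Given $t\in[A,B]$, let $V=\lfloor(t-s_0)G/\lambda\rfloor\in[j\ell,J'\ell]$ and $V'=d_0\lfloor V/d_0\rfloor$. As $d_0\mid\ell$, also $V'\ge j\ell$. Since $V'$ is a multiple of $d_0$, its residue lies in $H=jC$, so there are $c_1,\dots,c_j\in C$, as integers in $[0,\ell)$, with $\Sigma=\sum_lc_l\equiv V'\pmod\ell$. Put $f=(V'-\Sigma)/\ell\in\mathbb Z$. As $0\le\Sigma\le j\ell\le V'\le J'\ell$, we have $0\le f\le J'$. Take one job from each cell $\alpha+c_l$, $f$ jobs from cell $\beta$ and $J'-f$ jobs from cell $\alpha$. These are $h_0$ jobs from rich cells, and each rich cell has at least $h_0$ classes of $S$, so distinct classes can be chosen. The cell numbers sum to $h_0\alpha+\Sigma+f\ell=h_0\alpha+V'$, and a job of cell $c$ has size in $[\lambda+\frac{c\lambda}G,\lambda+\frac{(c+1)\lambda}G)$. So the total lies in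
$$\Bigl[s_0+\tfrac{V'\lambda}G,\ s_0+\tfrac{(V'+h_0)\lambda}G\Bigr).$$
As $V'\le V$ and $V+1\le V'+d_0\le V'+h_0$, the target $t$ lies there too. So the difference is at most
$$\frac{h_0\lambda}G\le\frac{500}\delta\cdot\frac{2000}{\delta^2N}\lambda=10^6\delta^{-3}\frac\lambda N=\eta .$$
The $c_l$ are found by computing the sumsets $C,2C,\dots,jC$ in $\mathbb Z_\ell$ with back pointers. $\square$

## 10. Matching residuals with a fixed stock of corrections

We cannot choose the targets adaptively and use whatever we like, because all jobs of the pool must be given out. So we fix a stock of corrections in advance and use each correction exactly once. A stock with corrections $\frac cb$, $c=0,\dots,b-1$, for $b$ recipients fits only if the wanted amounts $r_M\in[0,1]$ are evenly spread. If they are not, we first add to each $r_M$ a shift $\frac{a_M}b$, chosen such that the fractional parts of $\frac{a_M}b+r_M$ become evenly spread, where again each $a\in\{0,\dots,b-1\}$ is used once. Integer parts are handled by a third kind of correction, $e_M\in\{0,1\}$.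

As a tiny illustration let $b=4$ and $r=(\frac14,\frac12,\frac12,\frac34)$. With $a=(0,1,2,3)$ the fractional parts of $\frac{a_M}4+r_M$ are $\frac14,\frac34,0,\frac12$. So $c=(1,3,0,2)$ and $e=(0,0,1,1)$ give $\frac{c_M-a_M}4+e_M=r_M$ exactly. In contrast, for $r=(\frac34,\frac12,\frac12,\frac14)$ the same $a$ gives fractional parts $\frac34,\frac34,0,0$. So the shifts must be assigned with care.

**Lemma 8 (matching).** Let $b\ge2^{18}$, $s=\lceil\sqrt b\rceil$, $\nu=\lfloor b/2\rfloor$, and $r_1,\dots,r_b\in[\frac14,\frac34]$ with $\sum r_M=\nu$. One can find in $O(b)$ time permutations $(a_M),(c_M)$ of $\{0,\dots,b-1\}$ and $e_M\in\{0,1\}$ with $\sum e_M=\nu$ and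
$$\Bigl|\frac{c_M-a_M}b+e_M-r_M\Bigr|\le\frac{16s}b\qquad\text{for all }M.$$

*Proof.* **Step 1: assigning the shifts.** We sort the recipients by $r_M$ into blocks of about $\sqrt b$ nearly equal values and spread each block around the circle. Order the indices by the key $\lfloor br_M\rfloor$ (counting sort) into positions $0,\dots,b-1$. Let $B_0=\lfloor b/s\rfloor\le s$. As $s<\sqrt b+1$, we have $B_0>\sqrt b-2$ and so $s/B_0\le2$. Position $\beta s+\gamma$ ($0\le\beta<B_0$, $0\le\gamma<s$) gets $a=\gamma B_0+\beta$; a position $\ge sB_0$ (there are fewer than $s$ of these) gets $a$ equal to its position. This is a permutation. Let $X_M=\mathrm{frac}(\frac{a_M}b+r_M)$ and $N(t)=|\{M:X_M<t\}|$.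

**Step 2: equidistribution.** We claim $|N(t)-tb|\le6s$ for $t\in[0,1]$. Consider block $\beta$, that is, positions $\beta s,\dots,\beta s+s-1$. Its $r$-values lie in $[\rho,\rho+\theta_\beta]$, where $\rho=(\text{min key})/b$ and $\theta_\beta=(\text{max key}-\text{min key}+1)/b$. The keys are sorted and lie in a range of length at most $\frac b2+1$, so
$$\sum_\beta\theta_\beta\le\tfrac12+\tfrac1b+\tfrac{B_0}b\le1.$$
Replace all $r$ of the block by $\rho$; we obtain $s$ base points on the circle $\mathbb R/\mathbb Z$. They lift to a progression with spacing $B_0/b$ in a window of length $(s-1)B_0/b<1$. From $sB_0\le b<s(B_0+1)$ we get $b/B_0\in[s,s+2]$. An arc of length $t\le1$ lifts to intervals of length $t$ repeated with period $1$. At most two of them meet the window: if three did, then with $w$ the left end of the window and $y$ the left end of the first interval we would have $y+t\ge w$ and $y+2<w+1$, so $t>1$. The window maps injectively to the circle, so the intersections of the intervals with it have total length at most $t$. An interval of length $y$ contains at most $y\,b/B_0+1$ points of the progression. So the arc contains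 at most $tb/B_0+2\le t(s+2)+2\le ts+4$ base points. For arcs longer than $1$ the bound $ts+4$ is trivial.

A true point arises from its base point by a forward shift in $[0,\theta_\beta]$. If it lies in $[0,t)$, its base point lies in the arc from $-\theta_\beta$ to $t$. So at most $(t+\theta_\beta)s+4$ true points of the block are in $[0,t)$. Likewise at most $(1-t+\theta_\beta)s+4$ are in $[t,1)$, so at least $(t-\theta_\beta)s-4$ are in $[0,t)$. Summing over the blocks and adding the fewer than $s$ remaining positions, whose deviation is less than $s$,
$$|N(t)-tb|\le4B_0+s\sum_\beta\theta_\beta+s\le6s .$$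

**Step 3: ranks.** Equidistribution means that the rank of $X_M$ is close to $bX_M$. Rank the $M$ by $\lfloor bX_M\rfloor$ (counting sort), with ranks $\pi_M\in\{0,\dots,b-1\}$. From
$$N\bigl(\lfloor bX_M\rfloor/b\bigr)\le\pi_M\le N\bigl((\lfloor bX_M\rfloor+1)/b\bigr)-1$$
and step 2, $|\pi_M-bX_M|\le6s+1\le7s$. Let $e_M^0=\lfloor\frac{a_M}b+r_M\rfloor\in\{0,1\}$, $\nu'=\sum e^0_M$ and $k=\nu'-\nu$. Summing $X_M+e_M^0=\frac{a_M}b+r_M$ over $M$ gives $\sum X_M-\frac{b-1}2=\nu-\nu'=-k$. Since $\sum\pi_M/b=\frac{b-1}2$ as well, $|k|\le\sum|X_M-\pi_M/b|\le7s$.

**Step 4: repairing $\sum e_M=\nu$.** We rotate the ranks by $k$; those that wrap around change their $e$. If $e_M^0=0$, then $X_M\ge r_M\ge\frac14$; if $e_M^0=1$, then $X_M<r_M\le\frac34$. So $X_M<\frac14$ forces $e_M^0=1$, and $X_M\ge\frac34$ forces $e_M^0=0$. The $7s$ lowest ranks have $bX_M\le14s<b/4$, and the $7s$ highest have $bX_M\ge b-14s>3b/4$, as $\sqrt b\ge512$. If $k\ge0$, set $c_M=(\pi_M-k)\bmod b$, and change $e^0$ from $1$ to $0$ for the $k$ lowest ranks. If $k<0$, set $c_M=(\pi_M+|k|)\bmod b$, and change $e^0$ from $0$ to $1$ for the $|k|$ highest ranks. Let $e$ be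 the result. The indices changed are exactly those that wrap around, so in all cases $\frac{c_M}b+e_M=\frac{\pi_M}b+e_M^0-\frac kb$. Also $\sum e_M=\nu'-k=\nu$, and $(c_M)$ is a permutation. Finally
$$\frac{c_M-a_M}b+e_M-r_M=\frac{\pi_M}b+e^0_M-\frac kb-\frac{a_M}b-r_M=\frac{\pi_M}b-X_M-\frac kb,$$
which has absolute value at most $\frac{14s}b$. $\square$

## 11. Distributing a pool by volume

**Lemma 9 (sand).** Let $P$ be a set of scale-$i$ jobs containing at least $a_k$ jobs of each class $k$, where $Y\ge1$, $0\le a_k\le Y$ are integers and $\sum a_k\ge rY/16$. Let there be $d\ge1$ recipients with demands $4h\lambda\le D_M\le2$ that are multiples of $u$, with $\sum D_M\ge\mathrm{vol}(P)$ and $\sum a_k\ge2gb_0d$. Then in time $O(|P|)+\mathrm{poly}(q)$ one can distribute $P$ to the recipients so that each receives volume $\le D_M+3\omega$, and each receives at least one job.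

*Proof.* **Step 1: exact demands, virtual recipients, batches.** We make demands and supply equal and create enough recipients for Lemma 8. Let $m_0=6Jh_0b_0\lambda$. We have
$$\mathrm{vol}(P)\ge\lambda\sum a_k\ge2gb_0d\lambda=6Jh_0^2b_0d\lambda\ge dm_0,\qquad4h\lambda=16gb_0\lambda=48Jh_0^2b_0\lambda\ge m_0 .$$
So all $D_M\ge m_0$, and the excess $\sum D_M-\mathrm{vol}(P)$ is at most $\sum(D_M-m_0)$. Going through the recipients and lowering $D_M$ by the minimum of $D_M-m_0$ and the remaining excess, we obtain in $O(d)$ time $D'_M\in[m_0,D_M]$ with $\sum D'_M=\mathrm{vol}(P)$. All $D'_M$ are multiples of $u$. Replace each recipient by $b_0$ virtual recipients of demand $\hat D=D'_M/b_0\ge6Jh_0\lambda$, and let $\hat d=b_0d\ge2^{18}$ be their number. If $\hat d<2q^3$, they form one batch. Otherwise partition them, in order, into batches of size $q^3$, except one of size in $[q^3,2q^3)$. From now on "recipient $M$" means a virtual recipient, until step 6.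

**Step 2: designed offsets.** We fix the stock of corrections. For a batch of size $b$ let $\nu=\lfloor b/2\rfloor$, $s=\lceil\sqrt b\rceil$,
$$\rho_1=32\lambda,\qquad\rho_{j+1}=128\,\tfrac sb\,\rho_j .\tag{15}$$
As $\sqrt b\ge512$, $\frac{128s}b\le\frac{128}{\sqrt b}+\frac{128}b\le\frac{129}{\sqrt b}$, and so $\rho_{j+1}\le\frac12\rho_j$. A *composite* is a set of $h_0$ jobs whose total size is within $\eta$ of (base + offset), with one base common to all composites that we finally use. For each level $j=1,\dots,J$ the batch shall get composites with the offsets
$$\rho_j\bigl(1-\tfrac ab\bigr)\ (a=0,\dots,b-1),\qquad\rho_j\tfrac cb\ (c=0,\dots,b-1),\qquad\rho_j\ (\nu\text{ times}),\quad0\ (b-\nu\text{ times}).$$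
For $b=4$, ignoring the size requirement, one level reads $\rho,\frac34\rho,\frac12\rho,\frac14\rho$, then $0,\frac14\rho,\frac12\rho,\frac34\rho$, then $\rho,\rho,0,0$. Over all batches this makes $3J\hat d$ composites with offsets in $[0,32\lambda]$. There are at most two batch sizes, both less than $2q^3$, so there are only $\mathrm{poly}(q)$ different offset entries (batch size, level, kind, index), each with a required multiplicity.

**Step 3: building composites.** Here the supply $a_k$ is used. The difficulty is that the interval in Lemma 7 changes as classes run empty; so we work on several lists, one for each possible base. Reserve $a_k$ jobs of each class $k$. For each $u'\in\{0,\dots,\lfloor2h_0/32\rfloor\}$ (at most $h_0$ values) maintain a list of composites with base $32\lambda u'$. Repeat the following. Let $S$ be the set of classes with reserve jobs left. The interval of Lemma 7 has length at least $64\lambda$, so it contains an aligned interval $[32\lambda u',32\lambda(u'+1)]$, and all targets in it can be hit. Take an offset entry not yet completed in list $u'$ and compute by Lemma 7 a pattern of $h_0$ classes for it.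 Use this pattern repeatedly until the entry is completed (has its required multiplicity) in list $u'$, or a class becomes empty. Stop when some list is complete.

We must check that Lemma 7 always applies. In all lists together at most $h_0\cdot3J\hat d$ composites are built, using at most
$$3Jh_0^2\hat d=g\hat d=gb_0d\le\tfrac12\sum a_k$$
jobs. So at least $\frac12\sum a_k\ge\frac{rY}{32}$ reserve jobs always remain, and as each class has at most $Y$ of them, $|S|\ge\frac r{32}=\delta N$ by (4). Each iteration completes an entry of a list or empties a class, so there are at most (number of lists)·(number of entries)$+N=\mathrm{poly}(q)$ iterations, and the procedure stops with a complete list. Keep this list, with base $\bar B$, and assign its composites to the batches so that each batch gets its designed offsets. All other jobs of $P$ form the *bulk*.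

**Step 4: the bulk.** Now we hand out the bulk with error of a few $\lambda$, leaving room for the composites. For a batch of size $b$ let $\Theta_b$ be the true volume of its composites divided by $b$ (computed separately for each batch). As each recipient accounts for $3J$ composites of $h_0$ jobs, $\Theta_b\le3J\cdot2h_0\lambda=6Jh_0\lambda\le\hat D_M$. Put $\beta_M=\hat D_M-\Theta_b\ge0$. Then $\sum\beta_M$ over all batches equals $\mathrm{vol}(P)$ minus the volume of the composites kept, that is, $\mathrm{vol}(\text{bulk})$.

Lay the bulk jobs one after another on a line, divide the line, batch by batch, into half-open intervals of length $\beta_M$, and give each job to the recipient whose interval contains its left end. For a point $p$ let $\mathrm{over}(p)\in[0,2\lambda)$ be the distance from $p$ to the first job boundary $\ge p$. The jobs with left end in $[p,p+\beta_M)$ fill the line from the first boundary $\ge p$ to the first boundary $\ge p+\beta_M$, so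
$$\mathrm{bulk}_M-\beta_M=\mathrm{over}(p+\beta_M)-\mathrm{over}(p),\qquad|\mathrm{bulk}_M-\beta_M|<2\lambda .$$
By telescoping, $\xi:=\sum_M(\mathrm{bulk}_M-\beta_M)$ over one batch satisfies $|\xi|<2\lambda$, and $\xi=0$ if there is only one batch, since both ends of the line are boundaries. If there are several batches, $b\ge q^3$. So always $|\xi|/b\le2\lambda/q^3$. Within each batch let
$$\mathrm{res}_M^{(1)}=\beta_M-\mathrm{bulk}_M+\tfrac\xi b .$$
Then $\sum_M\mathrm{res}_M^{(1)}=0$ and $|\mathrm{res}_M^{(1)}|\le4\lambda=\rho_1/8$.

**Step 5: the levels.** Each level reduces the residuals by a factor of about $\sqrt b$. For $j=1,\dots,J$ suppose $\sum_M\mathrm{res}^{(j)}_M=0$ and $|\mathrm{res}^{(j)}_M|\le\rho_j/8$ in a batch. Apply Lemma 8 to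
$$r_M=\frac{\mathrm{res}_M^{(j)}}{\rho_j}+\frac\nu b .$$
Since $\frac12-\frac1{2b}\le\frac\nu b\le\frac12$, these lie in $[\frac14,\frac34]$, and their sum is $\nu$. Recipient $M$ gets the level-$j$ composites of offsets $\rho_j(1-\frac{a_M}b)$, $\rho_j\frac{c_M}b$ and $\rho_je_M$. As $(a_M),(c_M)$ are permutations and $\sum e_M=\nu$, every level-$j$ composite of the batch is used exactly once. Let
$$\kappa_M^{(j)}=\rho_j\Bigl(\frac{c_M-a_M}b+e_M-\frac\nu b\Bigr),\qquad\mathrm{res}^{(j+1)}_M=\mathrm{res}^{(j)}_M-\kappa^{(j)}_M .$$
Then $\sum_M\kappa_M^{(j)}=0$, and Lemma 8 gives $|\mathrm{res}_M^{(j+1)}|=\rho_j\bigl|r_M-\frac{c_M-a_M}b-e_M\bigr|\le16\frac sb\rho_j=\rho_{j+1}/8$. So the hypotheses hold for the next level.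

**Step 6: the total error.** The designed composite volume (base plus offset, summed) of recipient $M$ is $c^*+\sum_j\kappa_M^{(j)}$ with
$$c^*=3J\bar B+\sum_j\rho_j\bigl(1+\tfrac\nu b\bigr).$$
Designed and true composite volume differ by at most $3J\eta$ per recipient. Averaging over the batch, where the $\kappa$ cancel, $|\Theta_b-c^*|\le3J\eta$. Since $\sum_j\kappa_M^{(j)}=\mathrm{res}_M^{(1)}-\mathrm{res}_M^{(J+1)}$, the true volume of $M$ is, up to an error of at most $6J\eta$,
$$\mathrm{bulk}_M+\Theta_b+\mathrm{res}_M^{(1)}-\mathrm{res}_M^{(J+1)}=\hat D_M+\tfrac\xi b-\mathrm{res}_M^{(J+1)} .$$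
A real recipient consists of $b_0$ virtual ones, so it exceeds $D'_M\le D_M$ by at most
$$b_0\Bigl(6J\eta+\tfrac{\rho_{J+1}}8+\tfrac{2\lambda}{q^3}\Bigr),$$
with $\rho_{J+1}$ the maximum over the batches. We show that each of the three terms is at most $\omega=\frac1{qx}$. By (P3), $6b_0J\eta\le\omega$. Clearly $2b_0\lambda/q^3\le\omega$ for $q\ge q_0$. It remains to see that $b_0\rho_{J+1}/8\le\omega$.

If $L>\sqrt q$, then $J=3\log q$ and $\rho_{J+1}\le32\lambda2^{-J}=32\lambda q^{-3}$, which suffices for $q\ge q_0$.

If $L\le\sqrt q$, then $J=4$ and
$$\rho_5\le32\lambda\Bigl(\frac{129}{\sqrt b}\Bigr)^4=\frac{32\cdot129^4}{Lb^2} .$$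
If $b\ge q^3$, this suffices. Otherwise there is a single batch, $b=\hat d=2^{18}d$. Then $2d\ge\sum D_M\ge\mathrm{vol}(P)\ge\lambda\sum a_k\ge\lambda\frac{rY}{16}\ge\frac r{16L}$, so $b\ge\frac{2^{18}r}{32L}\ge\frac rL=\frac q{x^4L}$. Using $L\le\sqrt q$ and $x\le L^{1/20}\le q^{1/40}$,
$$b^2\ge\frac{q^2}{x^8L^2}=\frac{qx}L\cdot\frac q{x^9L}\ge\frac{qx}L\,q^{1-\frac9{40}-\frac12}=\frac{qx}L\,q^{11/40} .$$
Hence $b_0\rho_5/8\le\frac{4b_0129^4}{Lb^2}\le\frac{4b_0129^4q^{-11/40}}{qx}\le\omega$ for $q\ge q_0$.

So each recipient receives at most $D_M+3\omega$. Each virtual recipient received $3J$ composites, so each recipient has at least one job.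

**Step 7: time and number lengths.** Each virtual recipient receives at least $3Jh_0\ge J$ jobs, so $J\hat d\le|P|$, and the applications of Lemma 8, which cost $O(1)$ per virtual recipient and level, take $O(|P|)$ time. Everything else costs $O(1)$ per job plus $\mathrm{poly}(q)$. In a batch, $\rho_j$ is a multiple of $\lambda/b^{j-1}$, $\kappa^{(j)}_M$ of $\lambda/b^j$, and $\mathrm{res}_M^{(1)}$ of $u/(b_0b)$. So all quantities $\mathrm{res}_M^{(j)},\kappa_M^{(j)},\rho_j$ are multiples of $u/(b_0b^{J+1})$, with $b<2q^3$ and $J\le3\log q$ (for $q\ge q_0$). They have $O(\log^2q+\log n)$ bits, which is polynomial in the input length since $q<n$. $\square$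

## 12. Assembling the algorithm

*Proof of Theorem 1.* After the reduction of Section 2 the algorithm does the following.

**Step 1: preprocessing.** Compute $\Lambda$, all types and counts as in Section 3.

**Step 2: the program.** This step finds a near-optimal description. Run the dynamic program of Section 8 for all $T\in\varepsilon\mathbb Z\cap[\frac12,1]$ and all guesses, take the smallest $T$ accepted for some guess, and compute a solution. By Lemma 5 and Section 8, $T\le T^*\le\mathrm{OPT}+\varepsilon$.

**Step 3: placing the non-tiny jobs.** This step turns the description into an assignment. Give the $m$ configurations to the machines. For each flagged scale form the pool $P$: for non-rigid $k$, the $n_k^<$ jobs of class $k$ of fine type less than $\varphi_k$ and $y_k$ jobs of type $\varphi_k$ (possible, as $y_k\le n_{\varphi_k}$ by (9)); for rigid $\tau$, $y_\tau$ jobs. By (7) and (8) the remaining jobs exactly fill the slots $C_\tau$ and $C_k$; fill them arbitrarily within the type or class.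

The pool is distributed by Lemma 9. The recipients are the machines with $\sigma_i=1$, with demands $D_M=\zeta_i\omega_i$; by the definition of a configuration $4h\lambda\le D_M\le2$, and $D_M$ is a multiple of $u_i$. By (11), $\sum D_M\ge\mathrm{vol}(P)$. By (10), $P$ contains at least $a_k$ jobs of each class $k$, and $0\le a_k\le Y$, $\sum a_k\ge rY/16>0$ by the definition of a guess. So $\mathrm{vol}(P)>0$, hence $\sum D_M>0$ and the number $d$ of recipients is at least $1$. By (12), $d\le\Delta_i$, so $\sum a_k\ge2gb_0d$. All hypotheses hold.

**Step 4: placing the tiny jobs.** Fill machine after machine with tiny jobs, going to the next as soon as the tiny volume is at least $\zeta_0\varepsilon$; machines with $\zeta_0=0$ get none. By (13), $\sum_M\zeta_0\varepsilon\ge V_0$, so all tiny jobs are placed, and each machine has tiny volume at most $\zeta_0\varepsilon+\varepsilon$.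

**Step 5: the makespan.** We compare each true load with the left side of (6), which is at most $T+41\varepsilon$. In a scale $i\ge i_0$ a machine gains either at most $K_iW_i=\omega_i$ (fewer than $K_i$ non-rigid slots, each underestimated by less than $W_i$; rigid slots are exact) or, if $\sigma_i=1$, at most $3\omega_i$. Summing, $3\sum_i\omega_i\le120\varepsilon$. Tiny jobs add $\varepsilon$. So rounded loads are at most $T+41\varepsilon+120\varepsilon+\varepsilon=T+162\varepsilon$. Undoing the rounding multiplies by at most $1+\varepsilon$. As $T\le\mathrm{OPT}+\varepsilon$ and $\mathrm{OPT}\ge\frac12$, the makespan is at most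
$$(1+\varepsilon)(\mathrm{OPT}+163\varepsilon)\le(1+\varepsilon)(1+326\varepsilon)\mathrm{OPT}\le\bigl(1+\tfrac{700}q\bigr)\mathrm{OPT} .$$

**Step 6: the running time.** Preprocessing takes $O(n)+O(q\log q)$, and the program takes $2^{O(q)}+O(n)$ by Section 8. In step 3 the solution uses $2^{O(q)}$ distinct configurations; convert each once to a sparse list of its nonzero entries. Then each of the $m<n$ machines costs $O(1+\#\text{slots}+\#\{i:\sigma_i=1\})$. The slots are filled by distinct jobs, so there are at most $n$ of them. Each pair (machine, scale with $\sigma_i=1$) receives at least one job in Lemma 9, so there are at most $n$ such pairs. The calls of Lemma 9 cost $\sum_i\bigl(O(|P_i|)+\mathrm{poly}(q)\bigr)=O(n)+\mathrm{poly}(q)$. So step 3 takes $O(n)+2^{O(q)}$, and step 4 takes $O(n)$. The states of the dynamic program have $\mathrm{poly}(q)$ entries of $O(\log n)$ bits, and addresses have $O(q)+O(\log n)$ bits, which is polynomial in the input length since $q<n$. As $q=O(1/\varepsilon)$ for the $\varepsilon$ originally given, the total time is at most $c_12^{c_1/\varepsilon}+c_2n$. $\blacksquare$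

## 13. Optimality of the exponent, and an exact algorithm

**Corollary 1 (the exponent is optimal under ETH).** Time $2^{O((1/\varepsilon)^\alpha)}+O(n)$ is attainable for $\alpha=1$. Assuming ETH, for no $\alpha<1$ is there an EPTAS with running time $2^{O((1/\varepsilon)^\alpha)}+\mathrm{poly}(n)$.

*Proof.* The first statement is Theorem 1. For the second, choose $\alpha'$ with $\max(\alpha,0)<\alpha'<1$. For every constant $c$ we have $c\,2^{c(1/\varepsilon)^\alpha}\le2^{(1/\varepsilon)^{\alpha'}}+O(1)$, because the exponent on the right eventually dominates as $1/\varepsilon$ grows. So such an EPTAS would run in time $2^{(1/\varepsilon)^{\alpha'}}+\mathrm{poly}(n)$, contradicting the lower bound of Chen, Jansen and Zhang quoted in Section 1 with $\delta=1-\alpha'$. $\square$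

**Corollary 2 (exact algorithm).** $P||C_{\max}$ can be solved exactly in time $2^{O(\mathrm{OPT})}+O(n)$.

*Proof.* Here sizes are the original integers. Let $\mathrm{LB}=\lceil\max(p_{\max},\frac1m\sum p_j)\rceil$. As $\mathrm{OPT}$ is an integer, $\mathrm{LB}\le\mathrm{OPT}$, and list scheduling gives $\mathrm{OPT}\le2\,\mathrm{LB}$. Run the algorithm of Theorem 1 with $\varepsilon=\frac1{2\mathrm{LB}+1}<\frac1{\mathrm{OPT}}$. The makespan obtained is an integer that is at least $\mathrm{OPT}$ and at most $\mathrm{OPT}+\varepsilon\,\mathrm{OPT}<\mathrm{OPT}+1$, so it equals $\mathrm{OPT}$. Since $\frac1\varepsilon=2\,\mathrm{LB}+1\le2\,\mathrm{OPT}+1$, the time is $2^{O(\mathrm{OPT})}+O(n)$. $\square$
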